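# Acyclic maps of closed manifolds and the perfect groups they kill

## 1. Normally finitely generated perfect subgroups as kernels: the guess "yes"

Throughout, manifolds are topological and connected, "closed" means compact without boundary, $\mathrm{ncl}$ denotes normal closure, $[x,y]=xyx^{-1}y^{-1}$, and homology has $\mathbb Z$ coefficients unless indicated. A group is perfect if it equals its commutator subgroup. Two facts about perfect groups are used all the time: images of perfect groups are perfect, and a group generated by perfect subgroups is perfect. In particular the normal closure of a perfect subgroup is perfect, since it is generated by conjugates.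

**Definition (acyclic compactum, acyclic map).** A compact metrizable space is acyclic if it has the Čech cohomology of a point with integer coefficients. A map $f:N_1\to N_2$ between closed manifolds is acyclic if it is a continuous surjection all of whose point inverses $f^{-1}(y)$ are acyclic. We write $f_\#:\pi_1(N_1)\to\pi_1(N_2)$ for the induced homomorphism.

Čech cohomology is chosen because point inverses can be wild. The closed topologist's sine curve is acyclic in this sense, being a nested intersection of closed discs, although it has two path components. A tame example that is not contractible is $\Sigma_0=\Sigma\setminus\mathrm{int}\,D^n$, where $\Sigma$ is a homology $n$-sphere with $\pi_1(\Sigma)\neq 1$.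

The following is known background. (i) If $f:N_1\to N_2$ is an acyclic map between closed orientable $n$-manifolds, then $\ker f_\#$ is a perfect normal subgroup of $\pi_1(N_1)$ and is the normal closure of a finite set. (ii) If moreover (orientable or not) every $f^{-1}(y)$ is an ANR (the definition is recalled in Section 8), then $\ker f_\#$ is the normal closure of a finitely generated perfect subgroup.

A natural guess is that (i) lists the only conditions: every perfect normal subgroup $P$ of $\pi_1(N_1)$ that is the normal closure of a finite set is the kernel of some acyclic map onto a closed $n$-manifold. Let us test it.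

If $P=1$, take the identity. If $\pi_1(N_1)$ is free or solvable, then $P=1$ is the only perfect subgroup. If $N_1=\Sigma$ is a homology $n$-sphere and $P=\pi_1(\Sigma)$, collapse $\Sigma_0$ to a point: the quotient is $S^n$, the fibres are points and $\Sigma_0$, and the kernel is everything. More generally let $N_1=M\#\Sigma$ with $n\ge3$. Collapsing $\Sigma_0$ gives $(M\setminus \mathrm{int}\,D^n)/\partial D^n\cong M$. On $\pi_1(N_1)=\pi_1(M)*\pi_1(\Sigma)$ this map kills the second factor, so the kernel is $\mathrm{ncl}(\pi_1(\Sigma))$.

The guess survives, but in all these tests $P$ is the normal closure of a finitely generated perfect subgroup. If $P$ is itself finitely generated (for instance, if $\pi_1(N_1)$ is finite), this is automatic. So the tests never leave the range that (ii) describes. The real test is the following.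

**Question.** Suppose $N_1$ is a closed $n$-manifold ($n\ge5$) and $P$ is a perfect normal subgroup of $\pi_1(N_1)$ that is the normal closure of a finite set but not the normal closure of a finitely generated perfect subgroup. Does there exist an acyclic map $f:N_1\to N_2$ to a closed $n$-manifold $N_2$ with $\ker f_\#=P$? It is asked whether this holds for every pair $(N_1,P)$ that satisfies the hypotheses.

By (ii), such a map must have a point inverse that is not an ANR. We shall see that the answer is no, in every dimension $n\ge5$ (Theorem 2, from the general obstruction in Theorem 1). We shall also see that the obstruction does not exclude all pairs: for every $n\ge6$ there is a pair for which a map does exist (Theorem 3). The negative answer does not depend on Theorem 3. These notes do not classify kernels and do not settle whether positive examples exist for $n=5$.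

We recall four textbook facts.

1. (Vietoris–Begle.) A continuous surjection of compacta with acyclic fibres induces an isomorphism on $\check H^*$.
2. For a compact pair, $\check H^*(X,X_0)\cong H^*_c(X\setminus X_0)$. For a nested intersection $X=\bigcap X_i$ of compacta, $\check H^*(X)=\varinjlim\check H^*(X_i)$.
3. (Poincaré duality.) A connected $n$-manifold $V$ without boundary has $H^n_c(V)\cong\mathbb Z$ if it is orientable and $\mathbb Z/2$ if not. If $V$ is orientable, $H_k(V)\cong H_c^{n-k}(V)$.
4. (Duality for compact subsets.) If $A$ is compact in an orientable $m$-manifold $M$ without boundary, then $H_k(M,M\setminus A)\cong\check H^{m-k}(A)$.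

## 2. A locally free perfect group with one normal generator

We need a pair that satisfies the hypotheses. The plan is to make $P$ perfect while every finitely generated subgroup of $P$ is free. A nontrivial free group has nonzero abelianization, so a perfect free group is trivial, and $P$ cannot then contain a nontrivial finitely generated perfect subgroup. A group whose finitely generated subgroups are all free is called locally free; the additive group $\mathbb Q$ is an example, since its finitely generated subgroups are cyclic without torsion.

**Lemma 1.** Let $G=\langle a,t\mid a=[tat^{-1},t^2at^{-2}]\rangle$ and $P=\mathrm{ncl}_G(a)$. Then $P$ is nontrivial, perfect and locally free, and $G/P\cong\mathbb Z$.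

*Proof.* For $k\in\mathbb Z$ let $\Phi_k$ be free on $u_k,v_k$, and define
$$\iota_k:\Phi_k\to\Phi_{k+1},\qquad u_k\mapsto[u_{k+1},v_{k+1}],\quad v_k\mapsto u_{k+1}.$$

First, $\iota_k$ is injective. Write $u=u_{k+1}$, $v=v_{k+1}$. The image contains $u$ and $u^{-1}[u,v]=vu^{-1}v^{-1}$, so it equals $\langle u,vuv^{-1}\rangle$. These two elements do not commute, so the image is a nonabelian subgroup of a free group generated by two elements, hence free of rank 2. So $\iota_k$ is a surjection from a free group of rank 2 onto a free group of rank 2. Free groups of finite rank are Hopfian, so $\iota_k$ is injective.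

Let $\hat P=\varinjlim_{k\to+\infty}\Phi_k$. It is an increasing union of free groups of rank 2, so it is nontrivial. Any finitely generated subgroup lies in some $\Phi_k$, hence is free. So $\hat P$ is locally free. Eliminating $v_k=u_{k+1}$ and writing $a_k=u_k$ gives
$$\hat P=\langle a_k\ (k\in\mathbb Z)\mid a_k=[a_{k+1},a_{k+2}]\rangle. \tag{1}$$
Each generator is a commutator of elements of $\hat P$, so $\hat P$ is perfect.

The shift $a_k\mapsto a_{k+1}$ permutes the relations in (1), so it is an automorphism. Let $t$ act by it. In
$$\hat P\rtimes\mathbb Z=\langle a_k,t\mid a_k=[a_{k+1},a_{k+2}],\ ta_kt^{-1}=a_{k+1}\rangle$$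
put $a=a_0$ and eliminate $a_k=t^kat^{-k}$. All relations become conjugates of the one with $k=0$, which is $a=[tat^{-1},t^2at^{-2}]$. So this group is $G$. The normal subgroup $\hat P$ is generated by the conjugates $t^kat^{-k}$ of $a$, hence $\hat P=\mathrm{ncl}_G(a)=P$, and $G/P\cong\mathbb Z$. $\square$

**Lemma 2.** For every $n\ge5$ there is a closed PL $n$-manifold with fundamental group $G$.

*Proof.* Embed the (subdivided) presentation 2-complex $K$ of $G$ piecewise linearly in $\mathbb R^{n+1}$, which is possible since $n+1\ge5$. Let $W$ be a regular neighborhood. Then $W\simeq K$, and $W\setminus K$ is $\partial W$ times a half-open interval. As $2+2<n+1$, loops and discs in $W$ can be pushed off $K$ by general position, so $\partial W$ is connected and $\pi_1(\partial W)\cong\pi_1(W)\cong G$. $\square$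

So the pair $(N_1,P)$ with $\pi_1(N_1)\cong G$ satisfies the hypotheses of the Question: $P$ is perfect, normal, and the normal closure of $\{a\}$. A finitely generated perfect subgroup with normal closure $P$ would lie in $P$, hence be free and perfect, hence trivial, which contradicts $P\ne1$.

## 3. Nested handlebodies in a manifold with group $G$

A sensible person would now try to build the map by collapsing one wild acyclic set. We want nested compact neighborhoods $M_1\supset M_2\supset\cdots$ such that each inclusion is zero on homology, so that the intersection is acyclic, and such that each $\pi_1(M_i)$ normally generates $P$ in $\pi_1(N_1)$. The group $G$ seems made for this.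

Let $N_1$ be as in Lemma 2. The composite $\Phi_k\to\Phi_{k+2}$ is
$$u_k\mapsto[[u_{k+2},v_{k+2}],u_{k+2}],\qquad v_k\mapsto[u_{k+2},v_{k+2}]. \tag{2}$$
It is injective and lands in the commutator subgroup. Let $M_1\subset N_1$ be a regular neighborhood of an embedded wedge of two circles, with $\pi_1(M_1)$ free on $x_1,y_1$ mapping to $a_{-2},a_{-1}$. Inductively embed a wedge of two circles in $\mathrm{int}\,M_i$ so that the loops represent $x_{i+1}=[[x_i,y_i],x_i]$ and $y_{i+1}=[x_i,y_i]$, and let $M_{i+1}\subset \mathrm{int}\,M_i$ be a regular neighborhood. By (2), $\pi_1(M_i)$ maps onto a conjugate of $\Phi_{-2i}=\langle a_{-2i},a_{-2i+1}\rangle$. Conjugation by powers of $t$ shows that its normal closure is $P$ for every $i$.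

Let $A=\bigcap M_i$. Since $M_{i+1}\subset M_i$ is zero on $H_1$, and $H^1(M_i)=\mathrm{Hom}(H_1(M_i),\mathbb Z)$ is the only reduced cohomology of $M_i$, the inclusions are zero on reduced cohomology, and $\check H^*(A)=\varinjlim H^*(M_i)$ is that of a point. So $q:N_1\to Y=N_1/A$ has acyclic fibres. If $Y$ were a manifold, we would have an acyclic map defined on $N_1$ from a set $A$ that "carries" $P$. Everything hinges on whether $Y$ is a manifold. The next section answers this.

## 4. Preimages of balls have perfect fundamental group

**Lemma 3.** Let $f:X\to Y$ be a closed surjection with connected fibres. If $U\subset Y$ is open and connected, then $f^{-1}(U)$ is connected.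

*Proof.* Suppose $f^{-1}(U)=V\sqcup W$ with $V,W$ open and nonempty. Each fibre lies in $V$ or in $W$, so $f(V)\cap f(W)=\emptyset$. The map $f^{-1}(U)\to U$ is again closed, so $f(V)$ and $f(W)$ are closed in $U$. They are disjoint, nonempty and cover $U$, contradicting connectedness. $\square$

An acyclic map between closed manifolds is closed, by compactness, and has connected fibres, since $\check H^0=\mathbb Z$. So Lemma 3 applies to it. A connected open subset of a manifold is path connected, so it makes sense to speak of $\pi_1(f^{-1}(U))$.

**Lemma 4.** Let $f:N_1\to N_2$ be an acyclic map between closed $n$-manifolds, $n\ge2$. Fix an open embedding of the radius-2 open ball of $\mathbb R^n$ into $N_2$, and let $B$ be the image of the open ball of radius $r<2$. Then $\pi_1(f^{-1}(B))$ is perfect.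

*Proof.* The purpose is to compute $H_1(f^{-1}(B))$ by duality. Let $\bar B$ be the image of the closed ball of radius $r$ and $\partial B=\bar B\setminus B$. Apply Vietoris–Begle to $f^{-1}(\bar B)\to\bar B$ and to $f^{-1}(\partial B)\to\partial B$, and then the five lemma:
$$\check H^*(\bar B,\partial B)\cong\check H^*(f^{-1}(\bar B),f^{-1}(\partial B)).$$
By fact 2 this says $H_c^*(f^{-1}(B))\cong H_c^*(B)$, which is $\mathbb Z$ in degree $n$ and $0$ otherwise. By Lemma 3, $f^{-1}(B)$ is a connected $n$-manifold. Since $H^n_c\cong\mathbb Z$ and not $\mathbb Z/2$, it is orientable, whatever $N_1$ is. By duality $H_1(f^{-1}(B))\cong H_c^{n-1}(f^{-1}(B))=0$. $\square$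

Now return to Section 3, and suppose $Y=N_1/A$ is a closed $n$-manifold. The set $q(\mathrm{int}\,M_1)$ is an open neighborhood of the point $q(A)$. Choose a ball $B\ni q(A)$ as in Lemma 4 inside it, and put $V=q^{-1}(B)\subset M_1$. As $V$ is a neighborhood of $A=\bigcap M_i$, there is $i$ with
$$M_i\subset V\subset M_1.$$
The group $\pi_1(V)$ is perfect, so its image in the free group $\pi_1(M_1)$ is a perfect subgroup of a free group, hence trivial. But $\pi_1(M_i)\to\pi_1(M_1)$ is injective, nontrivial, and factors through $\pi_1(V)$. This is a contradiction, so $Y$ is not a manifold.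

This is the exact point of failure. In a manifold quotient, a perfect group must fit between two consecutive stages of finitely generated groups, and in a locally free group it has no room. Notice that the argument used little about $A$: it used a perfect group inside a finitely generated one. For an arbitrary acyclic map there are no handlebodies $M_i$, but concentric balls provide a substitute. The preimage of an open ball has a perfect group. The preimage of a smaller closed ball is compact, and this forces a finitely generated group in between. The next two sections make this precise.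

## 5. The kernel is generated over small open sets

We need to know that preimages of small sets see the whole kernel.

**Lemma 5.** Let $f:N_1\to Y$ be a closed surjection with connected fibres, $N_1$ a closed manifold, $Y$ locally connected, and $\{U_j\}$ an open cover of $Y$ by connected sets. Then $\ker f_\#$ lies in the normal closure of the images in $\pi_1(N_1)$ of the groups $\pi_1(f^{-1}(U_j))$.

These images are defined up to conjugacy, because $f^{-1}(U_j)$ is path connected by Lemma 3.

*Proof.* Let $\gamma$ be a loop in $N_1$ with $f_\#[\gamma]=1$, and let $H:D^2\to Y$ satisfy $H|_{\partial D^2}=f\gamma$. We cannot lift $H$ to $N_1$, but we can lift it roughly on a 1-skeleton.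

Triangulate $D^2$ so finely that each triangle $\sigma$ has $H(\sigma)\subset U_{j(\sigma)}$ for some $j(\sigma)$. For each vertex $v$ choose $p_v\in f^{-1}(H(v))$, with $p_v=\gamma(v)$ if $v\in\partial D^2$. For an interior edge $e=vw$ let $U_e$ be the component containing $H(e)$ of the intersection of the sets $U_{j(\sigma)}$ over the triangles $\sigma\supset e$. It is connected, and open because $Y$ is locally connected, so $f^{-1}(U_e)$ is path connected and contains $p_v,p_w$. Map $e$ to a path in it from $p_v$ to $p_w$. On boundary edges use $\gamma$; there $f\gamma(e)=H(e)\subset U_{j(\sigma)}$. Now each $\partial\sigma$ maps into $f^{-1}(U_{j(\sigma)})$. In $\pi_1$ of the 1-skeleton, $\partial D^2$ is a product of conjugates of the loops $\partial\sigma^{\pm1}$, since adding the triangles kills everything. Hence $\gamma$ is a product of conjugates of loops lying in the sets $f^{-1}(U_j)$. $\square$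

As an illustration, apply this to $q:N_1\to N_1/A$ of Section 3, with the sets $q(\mathrm{int}\,M_i)$, $i$ fixed, and open sets away from $q(A)$ whose preimages are Euclidean balls. Here $Y$ is locally connected, since the connected sets $q(\mathrm{int}\,M_i)$ form a neighborhood basis at $q(A)$. We get $\ker q_\#\le P$.

## 6. Concentric balls and the general obstruction

**Lemma 6.** Let $V'$ be an open subset of a manifold, $X\subset V'$ compact and $b\in X$. There are a finite connected graph $\Lambda$ with a base vertex and a map $\Lambda\to V'$ sending that vertex to $b$, such that every loop at $b$ lying in $X$ represents an element of the image of $\pi_1(\Lambda)$ in $\pi_1(V',b)$. This image is finitely generated.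

*Proof.* The point is to replace loops by edge paths among finitely many small sets. Fix a metric on the manifold. By a Lebesgue number argument on the compact set $X$ there is $\lambda>0$ such that each set of diameter $<\lambda$ meeting $X$ lies in an open subset of $V'$ homeomorphic to $\mathbb R^n$. Cover $X$ by finitely many path-connected open sets $O_1,\dots,O_k$ of diameter $<\lambda/2$, each meeting $X$, with $b\in O_1$. Pick $o_c\in O_c$ with $o_1=b$. If $O_c\cap O_d\neq\emptyset$, then $O_c\cup O_d$ is path connected, has diameter $<\lambda$ and meets $X$. Hence
$$\text{any two paths in }O_c\cup O_d\text{ with the same endpoints are homotopic rel endpoints in }V'. \tag{3}$$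
For each such pair choose a path $\beta_{cd}$ in $O_c\cup O_d$ from $o_c$ to $o_d$, with $\beta_{cc}$ constant and $\beta_{dc}=\beta_{cd}^{-1}$. Take the graph with vertices $1,\dots,k$ and one edge for each pair $c\neq d$ with $O_c\cap O_d\ne\emptyset$, and let $\Lambda$ be the component of vertex $1$. The paths $\beta_{cd}$ define $\Lambda\to V'$.

Let $\omega$ be a loop at $b$ in $X$. Choose $0=t_0<\dots<t_m=1$, $m\ge2$, and indices $c_i$ with $\omega_i:=\omega|_{[t_{i-1},t_i]}\subset O_{c_i}$. As $O_1$ is open and contains $b$, we may take $c_1=c_m=1$. Put $c_0=1$. Let $\delta_0,\delta_m$ be constant at $b=o_1$. For $1\le i\le m-1$ let $\delta_i$ be a path in $O_{c_i}$ from $o_{c_i}$ to $\omega(t_i)$. Then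
$$\omega\simeq\prod_{i=1}^m\delta_{i-1}\,\omega_i\,\delta_i^{-1}.$$
The $i$-th factor is a path from $o_{c_{i-1}}$ to $o_{c_i}$ in $O_{c_{i-1}}\cup O_{c_i}$, and these two sets share the point $\omega(t_{i-1})$. By (3) it is homotopic rel endpoints in $V'$ to $\beta_{c_{i-1}c_i}$. So $\omega$ is homotopic to the image of an edge loop of $\Lambda$. $\square$

**Theorem 1.** Let $f:N_1\to N_2$ be an acyclic map between closed $n$-manifolds, $n\ge2$, orientable or not, and let $P=\ker f_\#$. There are perfect subgroups $Q_r\le P$ ($1\le r<2$) with $\mathrm{ncl}(Q_r)=P$ for every $r$, such that for all $r<s$ there is a finitely generated group $E_{r,s}$ with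
$$Q_r\le E_{r,s}\le Q_s. \tag{4}$$
In particular, if no finitely generated subgroup of $P$ contains a nontrivial perfect subgroup, then $P=1$.

*Proof.* **Step 1: the groups $Q_r$.** Choose finitely many open embeddings of the radius-2 open ball of $\mathbb R^n$ into $N_2$ such that the images $B_j(1)$ of the open unit ball cover $N_2$. Let $B_j(r)$ and $\bar B_j(r)$, $r<2$, be the images of the open and closed balls of radius $r$. Fix $b_j\in f^{-1}(B_j(1))$ and paths from the base point of $N_1$ to the $b_j$. Let $Q_r^j$ be the image of $\pi_1(f^{-1}(B_j(r)),b_j)$ in $\pi_1(N_1)$ along these paths, and $Q_r=\langle Q_r^j:j\rangle$.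

**Step 2: $Q_r$ is perfect, lies in $P$ and normally generates $P$.** By Lemma 4, $Q_r$ is generated by perfect groups, so it is perfect. Loops in $f^{-1}(B_j(r))$ are sent into the contractible set $B_j(r)$, so $Q_r\le P$. Lemma 5 for the cover $\{B_j(r)\}_j$ gives $P\le\mathrm{ncl}(Q_r)$, and the reverse inclusion holds since $P$ is normal.

**Step 3: finitely generated groups in between.** Let $r<s$. Put $X=f^{-1}(\bar B_j(r))$, which is compact, and $V'=f^{-1}(B_j(s))$, which is open and contains $X$. Lemma 6 gives a finite graph $\Lambda_j$ such that the image of $\pi_1(f^{-1}(B_j(r)),b_j)$ in $\pi_1(V',b_j)$ lies in the image of $\pi_1(\Lambda_j)$. Let $E_{r,s}\le\pi_1(N_1)$ be generated, over all $j$, by the images of the groups $\pi_1(\Lambda_j)$. It is finitely generated, and (4) holds.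

**Step 4: the last statement.** If no finitely generated subgroup of $P$ contains a nontrivial perfect subgroup, then $Q_r\le E_{r,s}$ forces $Q_r=1$, so $P=\mathrm{ncl}(Q_r)=1$. $\blacksquare$

## 7. No acyclic map has kernel $\mathrm{ncl}(a)$

**Theorem 2.** Let $G=\langle a,t\mid a=[tat^{-1},t^2at^{-2}]\rangle$ and $P=\mathrm{ncl}_G(a)$. Then $P$ is nontrivial, perfect and locally free. For every $n\ge5$ there are closed $n$-manifolds $N_1$ with $\pi_1(N_1)\cong G$. For each of them $(N_1,P)$ satisfies the hypotheses of the Question, and no acyclic map from $N_1$ onto a closed $n$-manifold has kernel $P$. Indeed every acyclic map from $N_1$ to a closed $n$-manifold is $\pi_1$-injective.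

*Proof.* The first statement is Lemma 1, the second is Lemma 2, and the hypotheses were checked at the end of Section 2. That check used only $\pi_1(N_1)\cong G$.

Let $f$ be an acyclic map from $N_1$ to a closed $n$-manifold. By Theorem 1, $\ker f_\#$ is the normal closure of a perfect group, so it is perfect. Its image in $G/P\cong\mathbb Z$ is perfect and abelian, hence trivial. So $\ker f_\#\le P$ is locally free. A finitely generated subgroup of $\ker f_\#$ is free, so all its subgroups are free, and a perfect free group is trivial. By the last statement of Theorem 1, $\ker f_\#=1\neq P$. $\blacksquare$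

So the answer to the Question is no, for every $n\ge5$.

## 8. Towers of 2-complexes and a local normal generation condition

Is every pair in the Question excluded? Theorem 1 leaves a gap: a finitely generated group may contain a perfect subgroup that is not finitely generated. Thompson's group is of this kind.

**Theorem 3.** Let $F$ be Thompson's group and $n\ge6$. There is a closed $n$-manifold $N_1$ with $\pi_1(N_1)\cong F$ such that $(N_1,P)$, $P=[F,F]$, satisfies the hypotheses of the Question, and there is an acyclic map of $N_1$ onto a closed $n$-manifold with kernel $P$.

The rest of the notes proves this. We return to nested neighborhoods and ask what was missing in Section 3. There, $\pi_1(M_{i+1})$ normally generated the right group in $\pi_1(N_1)$, but with the help of conjugation by $t$, which leaves every small neighborhood of $A$. We now demand that the normal generation happen locally.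

**Definition (tower).** A tower consists of finite connected 2-dimensional complexes $K_i$ ($i\ge1$), with $G_i=\pi_1(K_i)$, and maps $h_i:K_{i+1}\to K_i$ such that

- (H) $h_i$ is zero on reduced integral homology;
- (N) $\mathrm{im}(G_{i+1}\to G_i)\subset\mathrm{ncl}_{G_i}\big(\mathrm{im}(G_{i+2}\to G_i)\big)$.

Homomorphisms are defined up to inner automorphisms, which does not affect (N). A trivial example is a constant sequence $K_i=K$ with $K$ a finite acyclic 2-complex and $h_i=\mathrm{id}$. The sequence of Section 3 satisfies (H) but not (N). To see this, note that $\mathrm{im}(G_{i+1}\to G_i)$ contains $[x_i,y_i]$. Since $x_{i+1},y_{i+1}$ lie in the commutator subgroup $G_i'$, the image of $G_{i+2}$ lies in $[G_i',G_i']$. Map the free group $G_i$ to the integral Heisenberg group by sending $x_i,y_i$ to the standard generators. There $[x_i,y_i]$ becomes a nontrivial central element, while $[G_i',G_i']$ becomes trivial.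

**Proposition 1.** Let $n\ge6$, $\Gamma$ a finitely presented group, $(K_i,h_i)$ a tower, $\eta:G_1\to\Gamma$ a homomorphism, and $P=\mathrm{ncl}_\Gamma(\mathrm{im}(G_2\to G_1\to\Gamma))$. There are a closed $n$-manifold $N_1$ with $\pi_1(N_1)\cong\Gamma$ and an acyclic map $f$ of $N_1$ onto a closed $n$-manifold with $\ker f_\#=P$.

Two preliminary remarks. First, apply (N) with index $i-1$, for $i\ge2$, and map to $\Gamma$: this gives $\mathrm{im}\,G_i\subset\mathrm{ncl}_\Gamma(\mathrm{im}\,G_{i+1})$. The reverse inclusion $\mathrm{im}\,G_{i+1}\subset\mathrm{im}\,G_i$ is clear. Hence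
$$P=\mathrm{ncl}_\Gamma(\mathrm{im}\,G_i)\quad\text{for all } i\ge2. \tag{5}$$
Second, any two consecutive $h$'s induce zero on reduced cohomology with any coefficients $B$. In
$$0\to\mathrm{Ext}(H_{k-1}(K_i),B)\to H^k(K_i;B)\to\mathrm{Hom}(H_k(K_i),B)\to0$$
(reduced groups), (H) makes $h_i^*$ zero after projection to $\mathrm{Hom}(H_k(K_{i+1}),B)$. So $h_i^*$ lands in $\mathrm{Ext}(H_{k-1}(K_{i+1}),B)$, and this is killed by $h_{i+1}^*$, which acts on it through the zero map on $H_{k-1}$. We call this the UCT remark. It applies to any sequence of spaces whose maps are zero on reduced homology.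

The notions that enter the proof of Proposition 1 are these. A metrizable space is an ANR if it is a retract of a neighborhood in every metrizable space that contains it as a closed subset. Polyhedra and manifolds are ANRs, and the Hawaiian earring is not, because ANRs are locally contractible: each neighborhood $U$ of a point contains a neighborhood that is null-homotopic in $U$. Open subsets and finite products of ANRs are ANRs, and a metrizable space that is a union of open ANRs is an ANR. In a compact ANR, sufficiently close maps of a compactum are joined by a small homotopy. An ANR homology $n$-manifold is here a finite-dimensional ANR $Y$ with $H_*(Y,Y\setminus y)\cong H_*(\mathbb R^n,\mathbb R^n\setminus0)$ for all $y$. It is resolvable if there is a cell-like map onto it from an $n$-manifold (a proper surjection whose fibres are null-homotopic in each of their neighborhoods). It has the disjoint disks property if any two maps $D^2\to Y$ can be approximated by maps with disjoint images. For instance, the suspension of a homology sphere $\Sigma$ of dimension $n-1\ge3$ with $\pi_1(\Sigma)\ne1$ is an ANR homology manifold without the disjoint disks property.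 Take the cone, toward one suspension point $x$, on an essential loop of $\Sigma$. A disc close to it that missed $x$ would lie in $\Sigma\times\mathbb R$ and contract an essential loop there. So two discs close to it both contain $x$.

## 9. A compactum times a circle, collapsed along the circle

We construct the map of Proposition 1. In Section 3 the collapsed set was a single acyclic set. Now we collapse a circle's worth of copies of one, and the extra circle factor will give room to separate discs.

**The manifold.** Let $L$ be a compact connected orientable PL $(n-2)$-manifold with handles of index $\le2$ and $\pi_1(L)\cong\Gamma$: one $0$-handle, an orientably attached $1$-handle for each generator, a $2$-handle for each relator. The attaching circles can be embedded disjointly in the boundary, whose dimension is $n-3\ge3$, and their normal bundles are trivial by orientability. Let $N_1=\partial(L\times D^3)\supset L\times S^2$, a closed $n$-manifold. Turning handles upside down, $L\times D^3$ is obtained from a collar of $N_1$ by attaching handles of index at least $(n+1)-2=n-1\ge3$. So $N_1$ is connected and $\pi_1(N_1)\cong\pi_1(L\times D^3)=\Gamma$, and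 $L\times pt\subset N_1$ is a $\pi_1$-isomorphism.

Put $M_0=L\times[-1,1]$, of dimension $n-1\ge5$. An annulus $[-1,1]\times S^1\subset S^2$ gives $M_0\times S^1\subset L\times S^2\subset N_1$. The set $\mathrm{int}\,M_0\times S^1$ is open in $N_1$, and $\pi_1(M_0\times pt)\to\pi_1(N_1)=\Gamma$ is an isomorphism.

**The compactum.** As $K_1$ is 2-dimensional, $\eta$ is induced by a map $K_1\to \mathrm{int}\,M_0$, and as $2\cdot2+1\le n-1$, this map is homotopic to a PL embedding $e_1$. Let $M_1$ be a regular neighborhood of $e_1(K_1)$ in $\mathrm{int}\,M_0$. Inductively let $e_{i+1}:K_{i+1}\to\mathrm{int}\,M_i$ be a PL embedding homotopic in $M_i$ to $e_ih_i$, and let $M_{i+1}\subset\mathrm{int}\,M_i$ be a regular neighborhood of its image. So $e_i:K_i\to M_i$ is a homotopy equivalence, and the inclusions $M_{i+1}\subset M_i$ correspond to the $h_i$. Let $A=\bigcap M_i$. By the UCT remark, $\check H^*(A)=\varinjlim H^*(M_i)$ is that of a point.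

**The quotients.** Let $p:M_0\to Z=M_0/A$, $z=p(A)$, $Z_i=M_i/A$ and $\mathring Z_i=\mathrm{int}\,M_i/A$, $\mathring Z=\mathrm{int}\,M_0/A$. The $Z_i$ are compact and form a neighborhood basis at $z$. Let $q:N_1\to Y$ be the quotient map whose only nondegenerate fibres are $A\times\theta$, $\theta\in S^1$. This decomposition is upper semicontinuous, so $Y$ is compact metrizable, and all fibres of $q$ are acyclic. The map $\mathrm{int}\,M_0\times S^1\to\mathring Z\times S^1$ is proper, hence a quotient map, and has the same fibres as $q$ over this saturated open set. So $\mathring Z\times S^1$ is an open subset of $Y$. Put $S=z\times S^1$. Then $Y\setminus S\cong N_1\setminus(A\times S^1)$ is a PL $n$-manifold.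

It remains to show that $Y$ is a manifold (Steps 1–7) and to compute the kernel (Step 8).

## 10. The quotient is an ANR

**Step 1: small loops bound small discs in $Z$.** *For $k\ge2$ and a loop $\lambda:S^1\to M_k$, the loop $p\lambda$ extends to a map $D^2\to Z_{k-1}$.* This is where (N) is used. By (N) with index $k-1$, $\lambda$ is freely homotopic in $M_{k-1}$ to a product of conjugates of loops in $M_{k+1}$. So $\lambda$ extends to a map into $M_{k-1}$ of a disc with finitely many round holes, with hole boundaries mapped into $M_{k+1}$. Repeat this with each hole: its boundary goes to $M_{k+1}$, so it can be filled in $M_k$ by a disc with holes whose boundaries go into $M_{k+2}$; and so on. The stage-$s$ hole discs have boundaries in $M_{k+s}$, lie in the interiors of the stage-$(s-1)$ hole discs, and are filled in $M_{k+s-1}$ and deeper. Let $C$ be the intersection over $s$ of the unions of the stage-$s$ hole discs, a compact set. We get a continuous map $D^2\setminus C\to M_{k-1}$ that sends each stage-$s$ hole disc minus $C$ into $M_{k+s-1}$. Compose with $p$ and send $C$ to $z$. A point of $C$ is interior to a stage-$s$ hole disc for every $s$, and that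 disc goes into $Z_{k+s-1}$. So the extension is continuous.

**Step 2: small copies of $M_k$ contract in $Z$.** *For $k\ge4$, $p|:M_k\to Z_{k-3}$ is null-homotopic.* Let $j=k-2\ge2$ and $D=K_j\cup c(K_j^{(1)})$, where $c$ is the cone. We first extend $pe_j:K_j\to Z_j$ to a map $D\to Z_{j-1}$. Send the apex to $z$. Use on the cone lines over vertices the $p$-images of paths in $M_j$ from the vertices to one fixed point of $A$. The boundary of the cone on an edge is then mapped by the $p$-image of a loop in $M_j$, and Step 1 fills it in $Z_{j-1}$.

Collapsing the contractible cone shows that $D$ is homotopy equivalent to a wedge of 2-spheres. It is simply connected, so maps of a 2-complex $X$ to $D$ are classified up to homotopy by $H^2(X;\pi_2D)$, $\pi_2D=H_2D$, and the image of the class in $\mathrm{Hom}(H_2X,H_2D)$ is the induced map on $H_2$. For $K_{j+1}\to K_j\to D$ this induced map is zero by (H). So the class lies in $\mathrm{Ext}(H_1K_{j+1},H_2D)$, and $h_{j+1}^*$ kills it. Hence $K_{j+2}\to K_j\to D$ is null-homotopic. In $M_j$ the map $e_{j+2}$ is homotopic to $e_jh_jh_{j+1}$, so $pe_{j+2}$ is null-homotopic in $Z_{j-1}$, and $e_{j+2}$ is a homotopy equivalence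 onto $M_{j+2}=M_k$. Finally $Z_{j-1}=Z_{k-3}$.

**Step 3: suspended inclusions are null-homotopic.** *For $k\ge1$, the suspension $\Sigma M_{k+3}\to\Sigma M_k$ of the inclusion is null-homotopic.* This will compare different contractions. Put $X_i=\Sigma K_{k+i}$. These are simply connected of dimension $\le3$, and the maps $X_{i+1}\to X_i$ are zero on reduced homology. The composite of $X_1\to X_0$ with $X_0\to K(\pi_2X_0,2)$ is classified by an element of $H^2(X_1;\pi_2X_0)$. This group equals $\mathrm{Hom}(H_2X_1,\pi_2X_0)$, since $H_1X_1=0$, and $\pi_2X_0=H_2X_0$, so the element is the induced map on $H_2$, which is zero. So $X_1\to X_0$ lifts to the 2-connected cover $X_0\langle2\rangle$. As $\dim X_1\le3$, the lift is classified by some $w\in H^3(X_1;\pi_3X_0)$. By the UCT remark, $w$ becomes $0$ in $H^3(X_3;\pi_3X_0)$. So $X_3\to X_1\to X_0\langle2\rangle$ is null-homotopic, and so is $X_3\to X_0$.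

**Step 4: $Z$ is an ANR.** We show that $Z$ is dominated, with arbitrarily small control, by the compact polyhedra $E_j=M_0\cup cM_j$. For $l\ge j$ we have $E_l\subset E_j$, with the same apex. For $j\ge4$, Step 2 gives
$$\beta_j:E_j\to Z,\qquad \beta_j|_{M_0}=p,\qquad \beta_j(cM_j)\subset Z_{j-3}.$$

(i) *$\beta_j|_{E_{j+4}}\simeq\beta_{j+1}|_{E_{j+4}}$ rel $M_0$, with $cM_{j+4}$ moving inside $Z_{j-3}$.* On $cM_{j+1}$ the maps $\beta_j,\beta_{j+1}$ agree on the base $M_{j+1}$, so together they define $d:\Sigma M_{j+1}\to Z_{j-3}$. By Step 3, $d|_{\Sigma M_{j+4}}$ is null-homotopic in $Z_{j-3}$, so it extends over $c(\Sigma M_{j+4})$. For a compact $M$, the space $c(\Sigma M)$ is $cM\times I$ with each $\{m\}\times I$, $m\in M$, collapsed, and $\Sigma M$ corresponds to the two ends. To see this, let $T$ be a triangle with vertices $b,a_0,a_1$. The collapsed $cM\times I$ is $M\times T$ with the $M$-coordinate forgotten over the edge $a_0a_1$; here $b$ is the collapsed base direction and $a_0,a_1$ are the apexes at the two ends. The suspension $\Sigma M$ sits over the broken path $a_0ba_1$, and $T$ is the cone on that path from the midpoint of $a_0a_1$. So the extension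 of $d$ is a homotopy on $cM_{j+4}$ rel $M_{j+4}$, and we let it be constant on $M_0$.

(ii) *Maps $\alpha_l:Z\to E_l$ with $\alpha_{l+1}\simeq\alpha_l$ in $E_l$.* Let $C_l=\partial M_l\times[0,1]\subset\mathrm{int}\,M_{l-1}\setminus\mathrm{int}\,M_l$ be a collar with $\partial M_l=\partial M_l\times0$. Give cone lines the parameter in $[0,1]$ with $0$ the base and $1$ the apex. Let $\alpha_l$ send $Z_l$ to the apex; send $(x,t)\in C_l$ to the cone point over $x$ with parameter $1-2t$ if $t\le\frac12$, and to $(x,2t-1)$ if $t\ge\frac12$; and let it be the identity elsewhere. The formulas agree at $t=0,\frac12,1$.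

We claim that $\alpha_{l+1}\simeq\alpha_l$ as maps into $E_l$, by a homotopy that is stationary outside $Z_{l-1}$ and keeps $Z_{l-1}$ in $M_{l-1}\cup cM_l$. Let $\hat c_s:E_l\to E_l$ ($0\le s\le1$) be given as follows. On $cM_l$, $(y,\tau)\mapsto(y,\tau+s(1-\tau))$. On $C_l$, $(x,t)$ goes to the cone point over $x$ with parameter $s-2t$ if $t\le s/2$, and to $\big(x,\frac{t-s/2}{1-s/2}\big)$ if $t\ge s/2$. Elsewhere it is the identity. The formulas agree at $t=0$ (parameter $s$), $t=s/2$ and $t=1$, and $\hat c_0=\mathrm{id}$. Consider the homotopy $\hat c_s\alpha_{l+1}$ from $\alpha_{l+1}$ to $\hat c_1\alpha_{l+1}$. Outside $Z_l$, $\alpha_{l+1}$ is the identity, since $C_{l+1}\subset\mathrm{int}\,M_l$, and there $\hat c_1$ is given by the formula for $\alpha_l$. On $Z_l$, $\alpha_{l+1}$ takes values in $M_l\cup cM_{l+1}\subset cM_l$, which $\hat c_1$ sends to the apex, as $\alpha_l$ does. So $\hat c_1\alpha_{l+1}=\alpha_l$. Since $\hat c_s$ is the identity off $cM_l\cup C_l$ and preserves $M_{l-1}\cup cM_l$, the claim follows.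

(iii) *Conclusion.* For $j\ge4$ let $r_j=\beta_j|_{E_{j+4}}\circ\alpha_{j+4}:Z\to Z$. By (i) it is homotopic to $\beta_{j+1}|_{E_{j+4}}\alpha_{j+4}$, and by (ii) with $l=j+4$ this is homotopic to $\beta_{j+1}|_{E_{j+5}}\alpha_{j+5}=r_{j+1}$. Both homotopies are the identity outside $Z_{j+3}$, where $\alpha_{j+4}$ is the identity into $M_0$ and the $\beta$'s equal $p$. Both carry $Z_{j+3}$ into $Z_{j-3}$: during them, $Z_{j+3}$ is first sent into $M_{j+3}\cup cM_{j+4}$, and $M_{j+3}$ then goes to $Z_{j+3}$, and $cM_{j+4}$ into $Z_{j-3}$.

Concatenate these homotopies for $j,j+1,\dots$ on successive subintervals of $[0,1)$, and put the identity at time $1$. This is continuous at time $1$. A point $x\neq z$ has a neighborhood missing some $Z_{i+3}$, on which the homotopy is the identity from stage $i$ on. At $z$: for a stage $i\ge m+3$, a point of $Z_m$ is either unmoved or sent into $Z_{i-3}\subset Z_m$, so $Z_m$ stays in $Z_m$ at late times. So $r_j\simeq\mathrm{id}_Z$, by a homotopy that moves points only inside $Z_{j-3}$. Since the $Z_{j-3}$ shrink to $z$, for every open cover $\varepsilon$ of $Z$ there is a compact polyhedron $E_{j+4}$ that $\varepsilon$-homotopy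 dominates $Z$, through $\alpha_{j+4}$ and $\beta_j|_{E_{j+4}}$. By Hanner's theorem (Ark. Mat. 1 (1951); Hu, *Theory of Retracts*, Ch. IV), a metric space that is $\varepsilon$-dominated by ANRs for every open cover $\varepsilon$ is an ANR. So $Z$ is an ANR.

## 11. Duality, disjoint discs and the manifold property

**Step 5: $Y$ is an ANR homology $n$-manifold.** $Y$ is covered by the open ANRs $Y\setminus S$ and $\mathring Z\times S^1$, so it is an ANR. It is finite-dimensional, being the union of the closed circle $S$ and an open $n$-manifold. Local homology at points of $Y\setminus S$ is as it should be. For $y\in S$ we first show that $p_*:H_*(M_0)\to H_*(Z)$ is an isomorphism. By Vietoris–Begle, $p^*$ is an isomorphism on Čech cohomology, which is singular cohomology since $M_0$ and $Z$ are compact ANRs. Their homology is finitely generated; for $Z$ this is because a compact polyhedron dominates it. Let $H_k$ denote the relative homology of the mapping cylinder of $p$ modulo $M_0$. It is finitely generated, and the relative cohomology vanishes, so $\mathrm{Hom}(H_k,\mathbb Z)=0=\mathrm{Ext}(H_k,\mathbb Z)$ for all $k$. Hence $H_k=0$.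

Since $p:M_0\setminus A\cong Z\setminus z$, the five lemma and duality (fact 4, after excising $\partial M_0$; $M_0$ is orientable and $A\subset\mathrm{int}\,M_0$) give
$$H_k(Z,Z\setminus z)\cong H_k(M_0,M_0\setminus A)\cong\check H^{n-1-k}(A),$$
which is $\mathbb Z$ for $k=n-1$ and $0$ otherwise. As $Y$ near $y$ is $\mathring Z\times S^1$, the Künneth formula gives $H_k(Y,Y\setminus y)\cong H_{k-1}(Z,Z\setminus z)$, which is $\mathbb Z$ for $k=n$ and $0$ otherwise.

**Step 6: $Y$ has the disjoint disks property.** The aim is to make discs meet the circle $S$ in finitely many points, and then to slide these points along $S$. First, $\mathrm{int}\,M_i\setminus A$ is connected, since $H_1(\mathrm{int}\,M_i,\mathrm{int}\,M_i\setminus A)\cong\check H^{n-2}(A)=0$ and $\mathrm{int}\,M_i$ is connected. Being open in a manifold, it is path connected. So $\mathring Z_i\setminus z$ is path connected.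

*Claim.* Any $g:D^2\to Y$ can be approximated by $g'$ with $g'(D^2)\cap S$ finite and disjoint from a prescribed finite subset of $S$. Given $\varepsilon$, choose $i$ and a length bound so that all sets $Z_i\times J$, with $J$ an open arc of at most that length, have diameter $<\varepsilon$. Choose $i'>i$ such that $Z_{i'}\hookrightarrow\mathring Z_i$ is null-homotopic, which is possible since the ANR $Z$ is locally contractible. Triangulate $D^2$ so finely that each triangle $\sigma$ with $g(\sigma)\cap S\ne\emptyset$ (call it bad) has $g(\sigma)\subset\mathring Z_{i'}\times J_\sigma$ with such a short arc $J_\sigma$.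

Leave $g$ unchanged on all other triangles and on every vertex or edge whose image misses $S$. If $g(v)\in S$, replace its $Z$-coordinate by a point of $\mathring Z_{i'}\setminus z$. If $g(e)\cap S\neq\emptyset$ for an edge $e$, then all triangles containing $e$ are bad; keep the $S^1$-coordinate of $g|_e$, and replace the $Z$-coordinate by a path in $\mathring Z_{i'}\setminus z$ with the required ends. Now $g'(\partial\sigma)\subset(\mathring Z_{i'}\setminus z)\times J_\sigma$ for bad $\sigma$. On a collar of $\partial\sigma$ in $\sigma$, deform the $S^1$-coordinate within $J_\sigma$ to a constant $\theta_\sigma\in J_\sigma$, with the $Z$-coordinate fixed along the deformation. On the rest of $\sigma$, contract the resulting loop in $\mathring Z_i\times\theta_\sigma$. Then $g$ and $g'$ both map $\sigma$ into $Z_i\times J_\sigma$, so they are $\varepsilon$-close. Moreover $g'(D^2)\cap S\subset\{(z,\theta_\sigma)\}$, a finite set, and the $\theta_\sigma$ may be chosen to avoid any given finite set. This proves the claim.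

Given two maps of $D^2$ to $Y$, approximate the first by $f'$ and then the second by $g'$, so that they meet $S$ in disjoint finite sets. Then $C=f'(D^2)\cap g'(D^2)$ is a compact subset of $Y\setminus S$. Choose compact polyhedral neighborhoods $R_1$ of $f'^{-1}(C)$ and $R_2$ of $g'^{-1}(C)$ in $D^2$, mapped into $Y\setminus S$ by $f'$ and $g'$ respectively. The disjoint compact sets $f'(\overline{D^2\setminus R_1})$ and $g'(D^2)$ have positive distance, and so do $f'(D^2)$ and $g'(\overline{D^2\setminus R_2})$. Since $n\ge5$, general position in the PL manifold $Y\setminus S$ approximates $f'|_{R_1}$ and $g'|_{R_2}$ by maps with disjoint images.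

We extend these approximations to $D^2$ with control. Since $Y$ is a compact ANR, a close approximation of $f'|_{R_1}$ is joined to it by a small homotopy. Triangulate $D^2$ finely with $R_1$ a subcomplex. Pushing down simplex by simplex gives a retraction of $D^2\times I$ onto $(D^2\times0)\cup(R_1\times I)$ that sends $\sigma\times I$ into $(\sigma\times0)\cup((\sigma\cap R_1)\times I)$ for every simplex $\sigma$. Composing it with $f'$ on $D^2\times 0$ and the homotopy on $R_1\times I$, and restricting to time $1$, gives a map $f''$ on $D^2$ that is close to $f'$ and extends the approximation. Do the same to get $g''$. If all changes are small compared with the two positive distances, then $f''(D^2)\cap g''(D^2)=\emptyset$: images of points outside $R_1$ or outside $R_2$ are kept apart by the distances, and $f''(R_1)\cap g''(R_2)=\emptyset$ by construction.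

**Step 7: $Y$ is a closed $n$-manifold.** $Y$ is a compact connected finite-dimensional ANR homology $n$-manifold, $n\ge6$. By Quinn (Invent. Math. 72 (1983); Michigan Math. J. 34 (1987)), a connected ANR homology $n$-manifold, $n\ge5$, has an index in $1+8\mathbb Z$ that agrees with the index of each nonempty connected open subset, and it is resolvable if and only if the index is $1$. Since $Y$ contains open sets that are manifolds, its index is $1$, and it is resolvable. By Edwards' theorem (Proc. ICM Helsinki 1978; Daverman, *Decompositions of Manifolds*), a resolvable ANR homology $n$-manifold, $n\ge5$, with the disjoint disks property is a topological $n$-manifold. So $N_2:=Y$ is a closed $n$-manifold, and $f:=q:N_1\to N_2$ is acyclic.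

**Step 8: the kernel is $P$.** Fix $i\ge2$. Cover $Y$ by the connected open sets $\mathring Z_i\times J$, $J$ an open arc, and by open sets in $Y\setminus S$ whose preimages are Euclidean balls. The preimage of $\mathring Z_i\times J$ is $\mathrm{int}\,M_i\times J$. So Lemma 5 and (5) give $\ker q_\#\subset\mathrm{ncl}_\Gamma(\mathrm{im}\,\pi_1(M_i))=P$. Conversely, for $i\ge4$ loops in $M_i\times\theta$ become null-homotopic in $Y$ by Step 2. So $P=\mathrm{ncl}_\Gamma(\mathrm{im}\,\pi_1(M_i))\subset\ker q_\#$. This proves Proposition 1. $\square$

## 12. Thompson's group: a self-embedding that is zero on homology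

To prove Theorem 3 we need a tower with $P=[F,F]$. The group $F$ consists of the PL homeomorphisms of $[0,1]$ with dyadic breakpoints and slopes powers of 2; products are compositions of functions. We use the following facts from Cannon–Floyd–Parry, *Introductory notes on Richard Thompson's groups*, Enseign. Math. 42 (1996), §§3–4.

1. $F=\langle g_0,g_1\mid[g_0g_1^{-1},g_0^{-1}g_1g_0],\ [g_0g_1^{-1},g_0^{-2}g_1g_0^2]\rangle$. Here $g_0$ is $\frac x2,\ x-\frac14,\ 2x-1$ on $[0,\frac12],[\frac12,\frac34],[\frac34,1]$, and $g_1$ is $x,\ \frac x2+\frac14,\ x-\frac18,\ 2x-1$ on $[0,\frac12],[\frac12,\frac34],[\frac34,\frac78],[\frac78,1]$.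
2. $[F,F]$ is the kernel of $f\mapsto(\log_2f'(0^+),\log_2f'(1^-))$, and this map induces $H_1(F)\cong\mathbb Z^2$. $[F,F]$ is simple and nonabelian, and every nontrivial normal subgroup of $F$ contains $[F,F]$.
3. For dyadic $0=x_0<\dots<x_m=1$ and $0=y_0<\dots<y_m=1$ some $f\in F$ has $f(x_i)=y_i$ for all $i$.

**The hypotheses hold for $P=[F,F]$.** By fact 2, $P$ is perfect and is the normal closure of any one of its nontrivial elements. Let $H\neq1$ be a finitely generated subgroup of $F$, and let $x$ be the infimum of the union of the supports of its finitely many generators. Then $H$ fixes $[0,x]$ pointwise. Some generator has $x$ as the infimum of its support; it is affine and not the identity on some $[x,x+\epsilon]$, so its slope at $x^+$ is not $1$. So $h\mapsto\log_2h'(x^+)$ is a nontrivial homomorphism $H\to\mathbb Z$, and $H$ is not perfect. Hence $F$ has no nontrivial finitely generated perfect subgroup, and $P\ne1$ is not the normal closure of one.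

**The embedding $\varphi$.** Let $F_{[a,b]}$ be the subgroup of elements supported in $[a,b]$. For $J=[\frac14,\frac12]$ the affine map $\ell(x)=\frac x4+\frac14$ conjugates $F$ onto $F_J$; call this isomorphism $\varphi_0:F\to F_J\subset F$. For dyadic $0<a<b<1$, $F_{[a,b]}$ is conjugate in $F$ to $F_J$ by fact 3. Conjugation preserves one-sided slopes at fixed endpoints, so by fact 2
$$H_1(F_{[a,b]})\cong\mathbb Z^2\quad\text{via the logarithms of the two endpoint slopes.} \tag{6}$$
Let $\rho(f)(x)=1-f(1-x)$, an automorphism of $F$. Choose $k\in F$ with $k(\frac14)=\frac58$, $k(\frac12)=\frac78$, and put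
$$\varphi(f)=\varphi_0(f)\cdot k\,\varphi_0(\rho(f))\,k^{-1}.$$
The two factors are supported in the disjoint intervals $J$ and $J'=[\frac58,\frac78]$, so $\varphi:F\to F$ is an injective homomorphism. Its image consists of elements that are trivial near $0$ and $1$, so $\varphi(F)\subset[F,F]$ and $H_1(\varphi)=0$. The second, reflected copy is there to cancel the first one in $H_2$.

**Lemma 7.** $H_2(\varphi)=0$.

*Proof.* **Step 1: classes of commuting pairs.** For commuting $a,b$ in a group $E$ let $T(a,b)\in H_2(E)$ be the image of the fundamental class of $\mathbb Z^2$ under $(1,0)\mapsto a$, $(0,1)\mapsto b$. It is natural and conjugation invariant, and $T(b,a)=-T(a,b)$. If $a\in E_1$, $b\in E_2$ with $E_1,E_2$ commuting subgroups of $E$ and $\mu:E_1\times E_2\to E$ is the product map, then $T(a,b)=\mu_*([a]\times[b])$ depends only, and bilinearly, on $[a]\in H_1(E_1)$ and $[b]\in H_1(E_2)$.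

**Step 2: generators of $H_2(F)$.** Let $K$ be the presentation complex of fact 1. Both relators are commutators, so the cellular boundary $C_2(K)\to C_1(K)$ is zero and $H_2(K)=C_2(K)$ is generated by the two 2-cells. The map $H_2(K)\to H_2(F)$ is onto (Hopf). A 2-cell attached along $[u,v]$ is the image of a torus, so, with
$$u=g_0g_1^{-1},\qquad v_1=g_0^{-1}g_1g_0,\qquad v_2=g_0^{-2}g_1g_0^2,$$
$H_2(F)$ is generated by $T(u,v_1)$ and $T(u,v_2)$. As $g_0=g_1$ on $[\frac78,1]$ and $g_1([\frac78,1])=[\frac34,1]$, the element $u$ is supported in $[0,\frac34]$. The element $v_1$ is supported in $g_0^{-1}([\frac12,1])=[\frac34,1]$, and $v_2$ in $g_0^{-2}([\frac12,1])=[\frac78,1]\subset[\frac34,1]$.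

**Step 3: $\varphi_*w=\varphi_{0*}(w+\rho_*w)$ for $w\in H_2(F)$.** By Künneth, the diagonal sends $w$ to $w\times1+1\times w$ plus an element of $H_1(F)\otimes H_1(F)$. This cross term contributes to $\varphi_*w$ an element that factors through $H_1(F_{[1/8,9/16]})\otimes H_1(F_{[9/16,15/16]})$. There it vanishes, because by (6) the inclusions $F_J\to F_{[1/8,9/16]}$ and $F_{J'}\to F_{[9/16,15/16]}$ are zero on $H_1$: all slopes at the endpoints of the larger intervals are $1$. The other two terms contribute $\varphi_{0*}w$ and $\varphi_{0*}\rho_*w$, since conjugation by $k$ acts trivially on $H_2(F)$.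

**Step 4: a formula for $\varphi_{0*}T(u,v)$.** Let $u$ be supported in $[0,c]$ and $v$ in $[c,1]$, $0<c<1$ dyadic, with $m=\log_2u'(c^-)$ and $m'=\log_2v'(c^+)$. With $d=\ell(c)$, $\varphi_0(u)\in F_{[1/8,d]}$ has slope $1$ at $\frac18^+$ and $2^{m}$ at $d^-$, and $\varphi_0(v)\in F_{[d,7/8]}$ has slope $2^{m'}$ at $d^+$ and $1$ at $\frac78^-$. By (6) their classes are $m$ and $m'$ times standard generators, so by bilinearity $\varphi_{0*}T(u,v)=mm'\,\tau_d$, where $\tau_d$ depends only on $d$. By fact 3 some element of $F$ fixes $\frac18,\frac78$ and carries $d$ to a given $d'\in(\frac18,\frac78)$. Conjugation by it preserves slopes and acts trivially on $H_2(F)$, so $\tau_d=\tau_{d'}=:\tau$. Thus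
$$\varphi_{0*}T(u,v)=mm'\,\tau. \tag{7}$$

**Step 5: the reflected copy cancels.** We have $\rho_*T(u,v)=T(\rho u,\rho v)=-T(\rho v,\rho u)$. Here $\rho v$ is supported in $[0,1-c]$ with slope $2^{m'}$ at $(1-c)^-$, and $\rho u$ in $[1-c,1]$ with slope $2^{m}$ at $(1-c)^+$, since $(\rho f)'(x)=f'(1-x)$. By (7) applied to the pair $(\rho v,\rho u)$, $\varphi_{0*}\rho_*T(u,v)=-mm'\,\tau$. With Step 3, $\varphi_*T(u,v)=mm'\tau-mm'\tau=0$. Applied to $(u,v_1)$ and $(u,v_2)$ with $c=\frac34$, this shows that $\varphi_*$ kills generators of $H_2(F)$. $\square$

**The tower, and the end of the proof of Theorem 3.** We realize $\varphi$ by a map $h:K\to K$ that is zero on reduced homology. Let $h':K\to K$ be cellular and induce $\varphi$. Since $H_2(\varphi)=0$, we have $h'_*H_2(K)\subset I:=\ker(H_2(K)\to H_2(F))$, and $I$ is the image of the Hurewicz map $\pi_2(K)\to H_2(K)$ (Hopf). As $H_2(K)=C_2(K)$, we may change $h'$ on each 2-cell $e$ by an element of $\pi_2(K)$ with Hurewicz image $-h'_*(e)$. The new map $h$ agrees with $h'$ on the 1-skeleton, so it induces $\varphi$ on $\pi_1$; it is zero on $H_2$, and on $H_1$ because $H_1(\varphi)=0$.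

Put $K_i=K$, replaced by a homotopy equivalent finite simplicial 2-complex, and $h_i=h$. Then (H) holds. For (N), $\varphi^2$ is injective, so $\varphi^2(F)\ne1$ and by fact 2
$$\mathrm{ncl}_F(\varphi^2(F))\supset[F,F]\supset\varphi(F).$$
With $\Gamma=F$, which is finitely presented by fact 1, and $\eta=\mathrm{id}$, Proposition 1 gives, for every $n\ge6$, a closed $n$-manifold $N_1$ with $\pi_1(N_1)\cong F$ and an acyclic map of $N_1$ onto a closed $n$-manifold with kernel $\mathrm{ncl}_F(\varphi(F))$. This group is nontrivial and normal, so it contains $[F,F]$, and it is contained in $[F,F]$ because $\varphi(F)$ is. So the kernel is $[F,F]=P$. The hypotheses of the Question were checked above for every closed $n$-manifold with group $F$. $\blacksquare$
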